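# Discrepancy of $(\log d)^\alpha$ over the divisors of an integer

## 1. Discrepancy over divisors, logarithmic density, and the exponent $l(\alpha)$

Write $\tau(n)$ for the number of divisors of $n$, $\Omega(n)$ for its number of prime factors with multiplicity, $v_p(n)$ for the exponent of $p$ in $n$, $e(x)=e^{2\pi i x}$, $\langle x\rangle$ for the fractional part of $x$, and $\|x\|$ for the distance from $x$ to the nearest integer.

**Definition 1 (discrepancy).** For a function $f$ on the positive integers,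
$$\Delta(n;f)=\sup_{0\le u\le v\le 1}\Big|\sum_{d\mid n,\ u<\langle f(d)\rangle\le v}1-(v-u)\tau(n)\Big| .$$
For $\alpha>0$, $\log^\alpha$ denotes the function $d\mapsto(\log d)^\alpha$.

Example. Take $n=6$ and $f=\log$. The fractional parts of $\log 1,\log 2,\log 3,\log 6$ are $0$, $0.6931$, $0.0986$, $0.7918$ to four decimals. Let $E(v)=\#\{d\mid 6:0<\langle\log d\rangle\le v\}-4v$, so that $\Delta=\sup_{u\le v}|E(v)-E(u)|$. The function $E$ falls with slope $-4$ and jumps by $1$ at the three nonzero fractional parts. Its largest value is $1-4(0.0986)=0.6056$, at $v=\langle\log 3\rangle$. Its infimum is the left limit $1-4(0.6931)=-1.7726$ at $\log 2$. Hence $\Delta(6;\log)=4(1-\log\frac32)\approx2.378$. It comes from the long empty gap between $\langle\log3\rangle$ and $\log2$.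

**Definition 2 (densities).** A set $\mathcal A$ of positive integers has logarithmic density $\lambda$ if $\frac1{\log x}\sum_{n\le x,\,n\in\mathcal A}\frac1n\to\lambda$. A property holds "pp" if it holds on a set of natural density $1$, and "pp$l$" if it holds on a set of logarithmic density $1$.

Example. The integers with leading decimal digit $1$ have no natural density: the proportion up to $10^k$ is about $\frac19$, and up to $2\cdot10^k$ it is about $\frac59$. Their logarithmic density exists. Each block $10^k\le n<2\cdot10^k$ contributes $\log2+o(1)$ to $\sum 1/n$, and there is one block per factor $10$, so the density is $\log2/\log10$.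

A statement such as $\Delta(n;\log)=\tau(n)^{c+o(1)}$ pp$l$ means that for each $\epsilon>0$ we have $\tau(n)^{c-\epsilon}\le\Delta\le\tau(n)^{c+\epsilon}$ pp$l$. This is the same as having one set of logarithmic density $1$ on which the exponent tends to $c$. Indeed, let $\mathcal A_k$ be the good set for $\epsilon=1/k$. Choose $x_k$ increasing fast enough that $\mathcal A_k^c$ has logarithmic proportion at most $1/k$ up to every $x\ge x_k$, and take $\bigcup_k\mathcal A_k\cap(x_k,x_{k+1}]$. For $x\in(x_k,x_{k+1}]$, up to $x$ its complement lies in $\mathcal A_k^c\cup[1,x_1]$.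

**Definition 3 (the exponent).** $l(\alpha)$ is the infimum of the real numbers $\xi$ such that $\Delta(n;\log^\alpha)<\tau(n)^\xi$ pp$l$.

Example. We always have $0\le l(\alpha)\le1$. For the upper bound, $\Delta\le\tau(n)<\tau(n)^\xi$ when $\xi>1$ and $n>1$. For the lower bound, take $u=0$, $v=1$: the divisor $d=1$ has fractional part $0$ and is not counted, so $\Delta\ge1$ for every $n$, and $\Delta<\tau(n)^\xi$ forces $\xi>0$.

Now the question. Put $t_0(\alpha)=(\log2)\min\{1,\alpha/(1-\log2)\}$. Three results are quoted with the problem: $\Delta(n;\log)<\tau(n)^{1/2+o(1)}$ pp$l$; the exponent $\frac12$ here can be reduced to $\log(4/\pi)/\log2\approx0.34850$; and for every $\alpha<1-\log2$ the bound $\Delta(n;\log^\alpha)>(\log n)^{\log2-t_0(\alpha)+o(1)}$ holds pp, so that $l(\alpha)\ge\max\{0,1-\alpha/(1-\log2)\}$. The text "2. Functions of moderate growth" (https://www.e-periodica.ch/digbib/../cntmng?pid=ens-001%3A1996%3A42%3A%3A64) is the source of the following conjecture.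

**Conjecture.** For all $\alpha>0$, $\ l(\alpha)=1-t_0(\alpha)/\log2=\max\{0,\,1-\alpha/(1-\log2)\}$.

Is the lower bound the truth? In particular, is $\Delta(n;\log)$ almost always smaller than any fixed positive power of $\tau(n)$? The answer is no, and the conjecture fails for every $\alpha$.

**Theorem.** (A) $\Delta(n;\log)=\tau(n)^{\log(4/\pi)/\log2+o(1)}$ pp$l$. Hence $l(1)=\log(4/\pi)/\log2>0$.

(B) For every $\alpha>0$ with $\alpha\ne1$, $\ l(\alpha)=\max\{1-\alpha/2,\,1/2\}$.

For $0<\alpha<1$ we have $1-\alpha/2>\frac12>0$, and $1-\alpha/2>1-\alpha/(1-\log2)$ because $1/(1-\log2)>3$. For $\alpha\ge1$ the conjectured value is $0$. So the conjecture fails for every $\alpha>0$, and part (A) alone already refutes it. Sections 2–4 prove (A), and Sections 5 and 6 prove (B).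

## 2. Exponential sums over divisors, and three small computations

Write $f(t)=t^\alpha$, so that $\log^\alpha d=f(\log d)$, and $S_\nu(n)=\sum_{d\mid n}e(\nu f(\log d))$. The first fact translates discrepancy into exponential sums.

**Fact 1.** For every integer $\nu\ge1$,
$$|S_\nu(n)|\le2\pi\nu\,\Delta(n;\log^\alpha),\tag{2.1}$$
and, with an absolute constant $C$, for every integer $T\ge1$,
$$\Delta(n;\log^\alpha)\le C\Big(\frac{\tau(n)}T+\sum_{\nu\le T}\frac{|S_\nu(n)|}{\nu}\Big).\tag{2.2}$$

Proof. Let $E(v)=\#\{d\mid n:0<\langle f(\log d)\rangle\le v\}-v\tau(n)$. Then $|E|\le\Delta$ and $E(0)=0$. Let $z_0$ be the number of $d$ with $\langle f(\log d)\rangle=0$; then $E(1)=-z_0$. Since $\int_0^1e(\nu v)\,dv=0$, integration by parts gives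
$$S_\nu=z_0+\int_{(0,1]}e(\nu v)\,dE(v)=z_0+E(1)-2\pi i\nu\int_0^1E(v)e(\nu v)\,dv=-2\pi i\nu\int_0^1E(v)e(\nu v)\,dv,$$
and (2.1) follows. Inequality (2.2) is the Erdős–Turán inequality, which bounds the error in counting points on every arc of $\mathbb R/\mathbb Z$, with or without its endpoints; the condition $u<\langle\cdot\rangle\le1$ is the open arc $(u,1)$. $\square$

**A prime.** For $n=p$ we have $S_\nu(p)=1+e(\nu(\log p)^\alpha)$, of modulus $2|\cos(\pi\nu(\log p)^\alpha)|$.

**Squarefree $n$, $\alpha=1$.** If $n=p_1\cdots p_k$, then $S_\nu(n)=\prod_i(1+e(\nu\log p_i))$, a product of factors $|1+e(t)|=2|\cos\pi t|$. Suppose the $t$'s behave like independent uniform points. There are three natural means of a factor. The quadratic mean is $\sqrt2$, which yields $2^{k/2}=\tau(n)^{1/2}$. The arithmetic mean is $\int_0^12|\cos\pi t|\,dt=4/\pi$, which yields $(4/\pi)^k=\tau(n)^{\log(4/\pi)/\log2}$. The geometric mean is $1$: from $|2\sin2\pi t|=|2\sin\pi t|\,|2\cos\pi t|$ and periodicity, $\int_0^1\log|2\sin\pi t|\,dt=\int_0^1\log|2\sin\pi t|\,dt+\int_0^1\log|2\cos\pi t|\,dt$,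 so
$$\int_0^1\log|2\cos\pi t|\,dt=0.\tag{2.3}$$
These means suggest the exponents $\frac12$, $0.3485$ and $0$. The conjecture at $\alpha=1$ bets on the geometric mean; the theorem says that the arithmetic mean is right.

**Two primes, $\alpha\ne1$.** Let $n=pq$, $a=\log p$, $b=\log q$, $\alpha=2$. Then $(a+b)^2=a^2+b^2+2ab$, so
$$S_1(pq)=(1+e(a^2))(1+e(b^2))+e(a^2+b^2)\big(e(2ab)-1\big).$$
The product structure is destroyed by the cross term $2ab$. For general $\alpha$ the cross term is a mixed second difference, which will decide everything in Section 6.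

## 3. A random integer and the Poisson process of its primes

Throughout, $Y\to\infty$ is a real parameter and $L=\log Y$. Let $\mathbf P_Y$ be the probability on the positive integers with
$$\mathbf P_Y(n)=\frac{n^{-1-1/Y}}{\zeta(1+1/Y)} .$$
By the Euler product the valuations $v_p(n)$ are independent, with $\mathbf P_Y(v_p=v)=(1-p^{-1-1/Y})p^{-v(1+1/Y)}$. For example, $\mathbf P_Y(2\mid n)=2^{-1-1/Y}\to\frac12$. "W.h.p." means with probability tending to $1$ as $Y\to\infty$, all other parameters fixed. $A$ is an arbitrarily large constant, and $C,c>0$ are constants that may change from line to line.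

**Fact 2 (transfer).** $\mathcal A$ has logarithmic density $0$ if and only if $\mathbf P_Y(\mathcal A)\to0$.

Proof. Let $a(t)=\sum_{n\in\mathcal A,\,n\le e^t}1/n$. From $n^{-1/Y}=\int_{\log n}^\infty e^{-t/Y}\,dt/Y$ we get $\sum_{n\in\mathcal A}n^{-1-1/Y}=\int_0^\infty a(t)e^{-t/Y}\,dt/Y$. If $a(t)=o(t)$ this is $o(Y)$, whereas $\zeta(1+1/Y)\sim Y$. Conversely, for $n\le x$ we have $n^{-1/\log x}\ge e^{-1}$, so $\sum_{n\le x,\,n\in\mathcal A}1/n\le e\sum_{n\in\mathcal A}n^{-1-1/\log x}=o(\log x)$. $\square$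

Fix $\delta\in(0,\frac1{10})$.

**Fact 3 (sums over primes).** Let $g\in C^1$ be complex-valued with $|g|,|g'|\le Y^C$ on an interval $I\subset[Y^\delta,YL]$. Then
$$\sum_{\log p\in I}p^{-1-1/Y}g(\log p)=\int_Ig(z)e^{-z/Y}\frac{dz}z+O_A(Y^{-A}),$$
and the same holds with $p^{-1}$ and $dz/z$ in place of $p^{-1-1/Y}$ and $e^{-z/Y}dz/z$.

Proof. By the prime number theorem, $\pi(e^z)=\mathrm{li}(e^z)+r(z)$ with $r(z)\ll e^ze^{-c\sqrt z}$, and $d\,\mathrm{li}(e^z)=e^z\,dz/z$ gives the main term. The error is $\int_Ie^{-z(1+1/Y)}g(z)\,dr(z)$. By partial summation it is $\ll Y^{C'}e^{-cY^{\delta/2}}$. $\square$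

**Fact 4 (Poisson model).** Write $n=n_0n'n''$, where the primes of $n_0$, $n'$, $n''$ satisfy $\log p\le Y^\delta$, $Y^\delta<\log p\le YL$ and $\log p>YL$ respectively. W.h.p. $n''=1$, since $\sum_{\log p>YL}p^{-1-1/Y}\to0$. Put $q=p^{-1-1/Y}$. The law of $v_p$ gives masses $1-q$, $q-q^2$ to $0$, $1$ and mass $O(q^2)$ to the rest, and so does the Poisson law of mean $q$, up to $O(q^2)$. So the two laws are within total variation $O(p^{-2})$. We can therefore couple the valuations $(v_p)_{Y^\delta<\log p\le YL}$ with independent Poisson variables, independently of $n_0$, so that all agree outside an event of probability $O(\sum_{p>\exp(Y^\delta)}p^{-2})\to0$. Thus we may replace the multiset of primes of $n'$ by a Poisson process $\Pi$ on these primes with intensity $p^{-1-1/Y}$, independent of $n_0$.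

A point of $\Pi$ at the prime $p$ has position $z=\log p$. W.h.p. the points are distinct. In the model, a "divisor" is a pair consisting of a divisor of $n_0$ and a subset of the indexed points of $\Pi$; $\log d$ and $\tau$ are understood accordingly. When the points are distinct these are the actual divisors.

Two textbook properties of Poisson processes will be used. First, given the numbers of points in finitely many disjoint ranges, the points are independent, and in each range they are iid with law proportional to the intensity. Second, if each point independently receives a random label whose law depends on its position, the points with different labels form independent Poisson processes, each with intensity multiplied by the label probability. For instance, if every point is colored red or blue with probability $\frac12$, the red and the blue points are independent processes of half the intensity.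

For $\delta\le a<b\le1$ the number of points with $z\in(Y^a,Y^b]$ is Poisson. By Fact 3, and since $\int_0^Y(1-e^{-z/Y})\,dz/z\le1$, its mean is $(b-a)L+O(1)$; so it equals $(b-a+o(1))L$ w.h.p. The number with $z>Y$ has mean $O(1)$. Also $\mathbf E\,\Omega(n_0)=\sum_{\log p\le Y^\delta}q/(1-q)=\delta L+O(1)$, with variance $\sum q/(1-q)^2=O(L)$. Hence w.h.p.
$$\Omega(n_0)\le2\delta L,\qquad\tau(n_0)\le2^{\Omega(n_0)}\le Y^{2\delta\log2},\qquad\tau(n)=Y^{\log2+O(\delta)} .\tag{3.1}$$

**Fact 5 (one point).** Let $z=\log p$ have law proportional to $p^{-1-1/Y}\vartheta(\log p)$ on $(a,b]\subset[Y^\delta,YL]$, where $\vartheta\in C^1$ is monotone, $0\le\vartheta\le1$, $|\vartheta'|\le Y^C$, and the total mass is at least $1$. Then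
$$|\mathbf Ee(cz)|\le\frac C{|c|a}+O(Y^{-A})\quad(0<|c|\le Y^C),\qquad\mathbf P(z\in I)\le\frac{C|I|}a+O(Y^{-A})$$
for intervals $I$.

Proof. By Fact 3 replace sums by integrals. The weight $\vartheta(z)e^{-z/Y}/z$ has supremum at most $1/a$ and variation at most $2/a$, being a product of two monotone functions. Integrate $e(cz)$ by parts against it for the first bound, and use the supremum for the second. $\square$

**Fact 6 (non-stationary phase).** Let $g\in C_c^\infty$ be supported in a fixed bounded interval, with $|g^{(k)}|\le G_k$ for $k\ge0$, and let $\varphi$ be real with $|\varphi'|\ge X\ge1$ and $|\varphi^{(k)}|\le G_k'X$ for $k\ge2$ there. Then $\int g\,e(\varphi)\ll\max_{k\le A}G_k\cdot X^{-A}$, the constant depending on $A$, the $G_k'$ and the interval.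

Proof. One integration by parts replaces $g$ by $-\frac1{2\pi i}(g/\varphi')'$. Every derivative of $1/\varphi'$ is $1/\varphi'$ times a polynomial in the ratios $\varphi^{(k)}/\varphi'$, which are bounded by $G_k'$. So each integration by parts gains a factor $O(X^{-1})$; do it $A$ times. $\square$

## 4. The case $\alpha=1$: products of $2|\cos\pi\nu z|$

Let $z_1,\dots,z_k$ be the points of $\Pi$. For $\alpha=1$ the sum $S_\nu$ is multiplicative:
$$|S_\nu(n)|=|T_0(\nu)|\,X_\nu,\qquad T_0(\nu)=\sum_{d\mid n_0}e(\nu\log d),\qquad X_\nu=\prod_{i\le k}|1+e(\nu z_i)| .$$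
Given $n_0$ and $k$, the $z_i$ are iid as in Fact 5 with $a=Y^\delta$, $\vartheta=1$. W.h.p. $(1-2\delta)L\le k\le(1+2\delta)L$. The function $|1+e(t)|=2|\cos\pi t|$ has mean $4/\pi$ and Fourier coefficients $O(1/(1+a^2))$.

**Step 1: equidistribution.** This step lets us replace averages over primes by integrals, uniformly in the frequency. *For each continuous $1$-periodic $g$, $\mathbf Eg(\nu z)\to\int_0^1g$ uniformly for integers $1\le\nu\le Y$.* Given $\epsilon'>0$, Fejér's theorem provides a trigonometric polynomial $G$ of some degree $M$ with $\|g-G\|_\infty\le\epsilon'$. For $0<|a|\le M$ we have $|a\nu|\ge1$, so Fact 5 gives $\mathbf EG(\nu z)=\hat G(0)+O_G(Y^{-\delta})$. Hence $|\mathbf Eg(\nu z)-\int g|\le2\epsilon'+O_G(Y^{-\delta})$.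

**Step 2: the upper bound.** This step proves $\Delta(n;\log)\le\tau(n)^{\log(4/\pi)/\log2+o(1)}$ pp$l$, a result quoted with the problem. Given $n_0$ and $k$, independence and Step 1 give $\mathbf E|S_\nu|\le\tau(n_0)(4/\pi+o(1))^k$ uniformly for $\nu\le Y$. So on the w.h.p. event $\{k\le(1+2\delta)L,\ \tau(n_0)\le Y^{2\delta\log2}\}$ the conditional expectation of $\sum_{\nu\le Y}|S_\nu|/\nu$ is at most $Y^{\log(4/\pi)+O(\delta)}$. By Markov the sum itself is at most $Y^{\log(4/\pi)+O(\delta)}$ w.h.p. Since $\tau(n)/Y\le1$ w.h.p. by (3.1), inequality (2.2) with $T=\lfloor Y\rfloor$ gives $\Delta(n;\log)\le Y^{\log(4/\pi)+O(\delta)}\le\tau(n)^{\log(4/\pi)/\log2+O(\delta)}$ w.h.p. Apply Fact 2 and let $\delta\to0$.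

**A single frequency gives nothing.** The first idea for a lower bound is to use (2.1) with one fixed $\nu$. It fails, for the reason computed in (2.3). Let $\eta>0$ and $r(s)=\log\int_0^1|2\cos\pi t|^s\,dt$. Then $r(0)=0$, and the right derivative at $0$ is $\int_0^1\log|2\cos\pi t|\,dt=0$, by dominated convergence. So $r(s)<s\eta/2$ for some small $s>0$. By Step 1, $\mathbf P(X_\nu>e^{\eta k})\le e^{-s\eta k}(e^{r(s)}+o(1))^k\to0$. With $\tau(n_0)\le Y^{2\delta\log2}$, we see that w.h.p. $|S_\nu(n)|\le Y^{O(\delta+\eta)}$ for any fixed $\nu$, and so for any fixed finite set of $\nu$. This is the geometric mean at work, and it is why the value $0$ looks plausible.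

**Choosing $\nu$ depending on $n$.** The way past this is to let $\nu$ run up to a small power $N$ of $Y$ and to look for an exceptional $\nu$; (2.1) charges a factor $N$. How exceptional should it be? Put $h(t)=\frac\pi4|1+e(t)|$, so $\int_0^1h=1$, and regard $h$ as a probability density. The mean of $\log|2\cos\pi t|$ under this density is
$$x^*:=\int_0^1h(t)\log|2\cos\pi t|\,dt=\log2+\int_0^{\pi/2}\cos\theta\log\cos\theta\,d\theta=2\log2-1,$$
since with $s=\sin\theta$ the last integral is $\frac12\int_0^1\big(\log(1-s)+\log(1+s)\big)ds=\frac12(-1+2\log2-1)=\log2-1$. Put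
$$\kappa_0:=x^*-\log\tfrac4\pi=\log\pi-1\approx0.1447>0 .$$
The product $\prod_ih(\nu z_i)=(\pi/4)^kX_\nu$ has mean about $1$. It will turn out that this mean is carried by the event $X_\nu\approx e^{x^*k}$, on which the product is about $e^{\kappa_0k}$. One should therefore meet the event once $N$ slightly exceeds $Y^{\kappa_0}$, and the gain is $X_\nu/N\approx Y^{x^*-\kappa_0}=Y^{\log(4/\pi)}$, which matches the upper bound. We make this rigorous by a second moment argument over $\nu$.

Let $\eta=10\delta$ with $\delta$ small, $N=\lfloor Y^{\kappa_0+2\eta}\rfloor<Y$, and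
$$\mathcal N=\{1\le\nu\le N:\ |T_0(\nu)|^2\ge\tau(n_0)/8\} .$$

**Step 3: many $\nu$ have $T_0(\nu)$ not small.** This keeps the small primes from spoiling the frequency we find. *W.h.p., for large $Y$, $|\mathcal N|\ge N/(8\tau(n_0))\ge NY^{-2\delta}$.* The Fejér kernel $F_N(x)=\sum_{|\nu|\le N}(1-|\nu|/N)e(\nu x)$ is nonnegative with $F_N(0)=N$, so keeping only diagonal terms,
$$\sum_{|\nu|\le N}\Big(1-\frac{|\nu|}N\Big)|T_0(\nu)|^2=\sum_{d,d'\mid n_0}F_N(\log d-\log d')\ge N\tau(n_0).$$
The term $\nu=0$ is $\tau(n_0)^2$, and $|T_0(-\nu)|=|T_0(\nu)|$. So $\sum_{1\le\nu\le N}|T_0(\nu)|^2\ge\frac12(N\tau(n_0)-\tau(n_0)^2)\ge\frac14N\tau(n_0)$, because $\tau(n_0)\le Y^{2\delta\log2}\le N/2$. The terms with $|T_0|^2<\tau(n_0)/8$ contribute at most $N\tau(n_0)/8$, and every term is at most $\tau(n_0)^2$. So at least $N/(8\tau(n_0))$ terms satisfy the opposite inequality.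

Fix $n_0$ and $k$ in their w.h.p. ranges; randomness is now over $z_1,\dots,z_k$. Let
$$w_\nu=\prod_{i\le k}h(\nu z_i)\cdot\mathbf 1\big[(x^*-\eta)k\le\log X_\nu\le(x^*+\eta)k\big],\qquad Z=\sum_{\nu\in\mathcal N}w_\nu .$$

**Step 4: first moment.** We show $\mathbf Ew_\nu=1+o(1)$ uniformly in $\nu\le N$, so $\mathbf EZ=(1+o(1))|\mathcal N|$. Expand $h$ in its Fourier series. For the frequencies $a\nu$ with $0<|a|\le Y$ use Fact 5, and for the rest $\sum_{|a|>Y}|\hat h(a)|=O(1/Y)$. This gives $\mathbf Eh(\nu z)=1+O(Y^{-\delta})$, and as $k\ll L$, $\mathbf E\prod_ih(\nu z_i)=1+o(1)$. It remains to see that the indicator costs only $o(1)$. For $|s|<1$ let $\rho(s)=\log\int_0^1h\,|2\cos\pi t|^s\,dt$. The integrand $\frac\pi4|2\cos\pi t|^{1+s}$ is continuous; $\rho(0)=0$ and $\rho'(0)=x^*$. For small $s>0$, Step 1 gives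
$$\mathbf E\Big[\prod_ih(\nu z_i)\,\mathbf 1\big(\log X_\nu>(x^*+\eta)k\big)\Big]\le e^{-s(x^*+\eta)k}\big(e^{\rho(s)}+o(1)\big)^k\to0,$$
since $\rho(s)<s(x^*+\eta)$ for small $s>0$. For the lower tail take $s<0$ small: then $\mathbf 1(\log X_\nu<(x^*-\eta)k)\le X_\nu^se^{-s(x^*-\eta)k}$ when $X_\nu>0$, the product vanishes when $X_\nu=0$, and $\rho(s)<s(x^*-\eta)$ because $\rho(s)=sx^*+o(s)$ and $s<0$.

**Step 5: second moment.** We show $\mathbf EZ^2\le(1+o(1))|\mathcal N|^2$. Write $\nu/\nu'=r/r'$ in lowest terms, and call $(\nu,\nu')$ related if $\max(r,r')\le L$. There are at most $NL^2$ related pairs, since $\nu$, $r$, $r'$ determine $\nu'$.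

For an unrelated pair use $w_\nu w_{\nu'}\le\prod_ih(\nu z_i)h(\nu'z_i)$ and expand
$$\mathbf Eh(\nu z)h(\nu'z)=\sum_{a,b}\hat h(a)\hat h(b)\,\mathbf Ee((a\nu+b\nu')z).$$
Terms with $|a|,|b|\le Y$ and $a\nu+b\nu'\ne0$ have frequency at least $1$ in modulus, and contribute $O(Y^{-\delta})$ in total by Fact 5. The tails contribute $O(1/Y)$. The term $a=b=0$ is $1$. The remaining terms have $ar+br'=0$, so $(a,b)=t(r',-r)$ with $t\ne0$, and contribute $O(\sum_{t\ge1}t^{-4}(rr')^{-2})=O(L^{-2})$, because $rr'\ge L$. Hence $\mathbf Ew_\nu w_{\nu'}\le(1+O(L^{-2}))^k=1+o(1)$.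

For a related pair (including $\nu=\nu'$) the upper cut in the indicator gives $w_{\nu'}\le(\pi/4)^ke^{(x^*+\eta)k}=e^{(\kappa_0+\eta)k}$, so $\mathbf Ew_\nu w_{\nu'}\le2e^{(\kappa_0+\eta)k}$. Altogether
$$\mathbf EZ^2\le(1+o(1))|\mathcal N|^2+2NL^2Y^{(\kappa_0+\eta)(1+2\delta)}=(1+o(1))|\mathcal N|^2 .$$
Indeed $|\mathcal N|^2\ge N^2Y^{-4\delta}$ by Step 3, and $(\kappa_0+\eta)(1+2\delta)+4\delta<\kappa_0+2\eta$ for small $\delta$: it says $2\delta(\kappa_0+\eta)+4\delta<10\delta$.

**Step 6: conclusion of (A).** By Chebyshev, $Z>0$ w.h.p. So w.h.p. there is $\nu\le N$ with $|T_0(\nu)|\ge8^{-1/2}$ and $X_\nu\ge e^{(x^*-\eta)k}$, and (2.1) gives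
$$\Delta(n;\log)\ge\frac{|S_\nu(n)|}{2\pi\nu}\ge cY^{(x^*-\eta)(1-2\delta)-\kappa_0-2\eta}=Y^{\log(4/\pi)-O(\delta)} .$$
With (3.1), Fact 2 and $\delta\to0$, $\Delta(n;\log)\ge\tau(n)^{\log(4/\pi)/\log2-o(1)}$ pp$l$. Together with Step 2 this is (A). Since $\tau(n)\to\infty$ in the sense of (3.1), $l(1)=\log(4/\pi)/\log2\ne0$, and the conjecture is false. $\blacksquare$

## 5. Mean squares and the bound $l(\alpha)\le\max\{1-\alpha/2,1/2\}$

This section holds for all $\alpha>0$. Let $s_0=\max(0,1-\alpha)$; the claim is $l(\alpha)\le(1+s_0)/2$. The reason for $s_0$ is simple. If $\log d$ is of size $Y$, then $f'(\log d)\approx Y^{\alpha-1}$, so a prime with $\log p$ well above $Y^{1-\alpha}$ moves the phase by many turns, and one with $\log p$ well below $Y^{1-\alpha}$ hardly moves it. The first kind should give square-root cancellation; for the second kind we use the trivial bound. Let $\varepsilon>0$ be small and $\delta=\varepsilon^2$.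

**A smooth partition of unity.** Fix $\omega\in C_c^\infty(\mathbb R)$, $\omega\ge0$, supported in $[0,1]$, positive on $(0,1)$, $\int\omega=1$, and let $\psi=\mathbf 1_{[0,1]}*\omega$, i.e. $\psi(t)=\int_{t-1}^t\omega$. Then $\psi\ge0$ is smooth, supported in $[0,2]$, $\sum_{j\in\mathbb Z}\psi(t-j)=1$, $\psi\ge c>0$ on $[\frac12,\frac32]$, and by telescoping
$$\sum_{j\ge j_0}\psi(t-j)=\int_{-\infty}^{t-j_0}\omega\quad\text{is monotone in }t.\tag{5.1}$$
Label a point at $t$ by $j$ with probability $\psi(t-j)$. For instance $t=7.3$ receives the label $7$ with probability $\psi(0.3)$ or $6$ with probability $\psi(1.3)$, and these add to $1$. The benefit is that, given its label, a point has a smooth compactly supported density, so Fact 6 applies; a sharp cutoff would leave boundary terms.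

**Step 1: marking.** We separate the oscillating primes from the others. Mark each point of $\Pi$ independently with label $j$ with probability $\psi(\log z-j)$. Given the labels, the positions are independent with laws proportional to $p^{-1-1/Y}\psi(\log\log p-j)$. Call a point *top* if $j\ge j_0:=\lceil(s_0+\varepsilon)L\rceil$. Let $m$ be the product of $n_0$ and the non-top points, and let $k$ be the number of top points. Since $\psi$ lives on $[0,2]$, top points have $z\ge Y^{s_0+\varepsilon}$, and non-top points have $z\le e^2Y^{s_0+\varepsilon}$. Let $\mathcal L$ be the event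
$$k\le(1-s_0)L,\quad\Omega(m)\le(s_0+2\varepsilon)L,\quad\sum_ie^{j_i}+\log m\le YL,\quad\max_ie^{j_i}\le Y\log L,$$
with $i$ ranging over top points. It depends only on $m$ and the labels. It holds w.h.p.: the first two conditions by Fact 4, as $k=(1-s_0-\varepsilon+o(1))L$ and $\Omega(m)\le(2\delta+s_0+\varepsilon-\delta+o(1))L$; the third since $\sum_ie^{j_i}+\log m\le\log n$ and $\mathbf E\log n=O(Y)$; the fourth since $z_i\ge e^{j_i}$ and the expected number of points with $z>Y\log L$ is $\ll e^{-\log L}\to0$.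

**Step 2: smooth densities.** We record the law that Fact 6 will be applied to. On $\mathcal L$ the cells $e^{j_i}[1,e^2]$ lie inside $[Y^\delta,YL]$. Write $z_i=e^{j_i}t_i$ and $x_i=e^{j_i}/Y\le\log L$. By Fact 3, up to $O(Y^{-A})$ in expectations of $C^1$ functions with polynomially bounded derivatives, $t_i$ has density proportional to $\psi(\log t)e^{-x_it}/t$ on $[1,e^2]$. The mass of the cell is $\gg e^{-e^2\log L}\gg L^{-8}$, so the normalized density is smooth with $r$-th derivative $\ll_rL^{C_r}$.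

**Step 3: off-diagonal terms are negligible.** Let $1\le\nu\le Y$, and for a set $J$ of top points put $Q_J=\sum_{i\in J}z_i$. Then $S_\nu=\sum_JC_\nu(Q_J)$ with $C_\nu(Q)=\sum_{d\mid m}e(\nu f(Q+\log d))$. Condition on $m$ and the labels, in $\mathcal L$, and expand $\mathbf E|S_\nu|^2$ over $J,J',d,d'$. Take a term with $J\ne J'$ and $i\in J\triangle J'$, and fix all variables other than $t_i=t$. Only one of the two phases contains $t$, and it is $\varphi(t)=\pm\nu f(W)$ with $W=V+e^{j_i}t$, $V\ge0$ fixed and $e^{j_i}\le W\le e^2YL$. We have $|\varphi'|=\nu\alpha e^{j_i}W^{\alpha-1}\ge Y^{\varepsilon/2}$ for large $Y$. For $\alpha<1$ use $W\ll YL$ and $e^{j_i}\ge Y^{1-\alpha+\varepsilon}$; for $\alpha\ge1$ use $W^{\alpha-1}\ge1$ and $e^{j_i}\ge Y^\varepsilon$. Moreover $\varphi^{(r)}\ll_r\nu e^{rj_i}W^{\alpha-r}\le\nu e^{j_i}W^{\alpha-1}$ since $e^{j_i}\le W$. As $W$ varies by a factor at most $e^2$ over the cell, $\varphi^{(r)}\ll_r\inf|\varphi'|$ for $r\ge2$. By Fact 3, and Fact 6 with $X=\inf|\varphi'|$,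 the term is $O(Y^{-A})$.

**Step 4: conclusion.** We assemble the bound. There are $Y^{O(1)}$ terms, and those with $J=J'$ are at most $2^k\tau(m)^2$ in total, so on $\mathcal L$, for $1\le\nu\le Y$,
$$\mathbf E\big[|S_\nu|^2\,\big|\,m,\text{labels}\big]\le2^k\tau(m)^2+1\le2Y^{(1-s_0)\log2+2(s_0+2\varepsilon)\log2}=2Y^{(1+s_0)\log2+O(\varepsilon)} .$$
By Cauchy–Schwarz and Markov, $\sum_{\nu\le Y}|S_\nu|/\nu\le Y^{\frac{1+s_0}2\log2+O(\varepsilon)}$ w.h.p. Use (2.2) with $T=\lfloor Y\rfloor$, the bounds $\tau(n)/Y\le1$ and $\tau(n)=Y^{\log2+O(\varepsilon^2)}$ w.h.p., Fact 2, and $\varepsilon\to0$. This gives $l(\alpha)\le(1+s_0)/2=\max\{1-\alpha/2,1/2\}$. $\blacksquare$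

## 6. The lower bound $l(\alpha)\ge\max\{1-\alpha/2,1/2\}$ for $\alpha\ne1$

Now the frequency $\nu=1$ will do. Throughout, $\alpha>0$, $\alpha\ne1$ is fixed, $\psi$ is as in Section 5, and $s_0=\max(0,1-\alpha)$.

### 6.1. Adding one large prime

We first replace $S_1(n)$ by a more convenient sum. Let $m'\sim\mathbf P_Y$, and let $p_*$ be an independent prime with $z_*:=\log p_*\in[Y,2Y]$ and $\mathbf P(p_*=p)=1/(\Lambda p)$, where $\Lambda=\sum_{Y\le\log p\le2Y}1/p\to\log2$. Then
$$\mathbf P(m'p_*=n)=\mathbf P_Y(n)\sum_{p\mid n,\ Y\le\log p\le2Y}\frac{p^{1/Y}}\Lambda\le C\omega_Y(n)\mathbf P_Y(n),$$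
where $\omega_Y(n)$ counts the primes $p\mid n$ with $Y\le\log p\le2Y$, and $\mathbf E\omega_Y^2=O(1)$. By Cauchy–Schwarz, if $\mathcal A$ has logarithmic density $0$ then $\mathbf P(m'p_*\in\mathcal A)\le C\mathbf P_Y(\mathcal A)^{1/2}\to0$, and also $\mathbf P(m'\in\mathcal A)\to0$. W.h.p. $p_*\nmid m'$, and then
$$S_1(m'p_*)-S_1(m')=B:=\sum_{d\mid m'}e\big(f(z_*+\log d)\big).$$
All arguments in $B$ are at least $Y$, and they share the random shift $z_*$. This will be used several times.

**Claim.** For every small $\varepsilon=1/N$ ($N$ an integer), $\liminf_{Y\to\infty}\mathbf P\big(|B|\ge Y^{\frac{1+s_0}2\log2-C\sqrt\varepsilon}\big)>0$, with $C$ independent of $\varepsilon$.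

The Claim suffices. Suppose $\Delta(n;\log^\alpha)<\tau(n)^\xi$ pp$l$ with $\xi<\frac{1+s_0}2$; if $\xi<0$ replace it by $0$. By (3.1) with $\delta=\varepsilon^2$, w.h.p. $\tau(m')\le Y^{\log2+\varepsilon}$, and $\tau(m'p_*)=2\tau(m')$. By (2.1) for $m'p_*$ and $m'$, w.h.p. $|B|\le2\pi(2^\xi+1)\tau(m')^\xi\le6\pi Y^{\xi(\log2+\varepsilon)}$. For $\varepsilon$ small this contradicts the Claim. As $\frac{1+s_0}2=\max\{1-\frac\alpha2,\frac12\}$, the lower bound in (B) follows.

Since $\mathbf E\log m'=-\frac{\zeta'}\zeta(1+1/Y)=O(Y)$, fix $R$ (before $\varepsilon$) with $\mathbf P(\log m'>RY)\le\frac1{10}$.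

### 6.2. The mixed second difference and the threshold $Y^{1-\alpha/2}$

The natural plan is to bound $\mathbf E|B|^2$ below, $\mathbf E|B|^4$ above, and to use the Paley–Zygmund inequality. For $\mathbf E|B|^4$ one meets phases such as the one formed from two primes with logarithms $a,b$:
$$f(U+a+b)-f(U+a)-f(U+b)+f(U)=ab\,f''(\xi),\qquad|ab\,f''(\xi)|\asymp abY^{\alpha-2}\tag{6.1}$$
for $U$ and $U+a+b$ between $Y$ and a constant times $Y$. If $a,b\ge Y^{\sigma+\varepsilon}$ with $2\sigma=2-\alpha$, this is large and oscillates. If $a,b\le Y^{\sigma-\varepsilon}$, it tends to $0$: there is no oscillation. For $\alpha<2$ there is a whole range of primes, $Y^{s_0}<\log p<Y^\sigma$, where the phase itself turns many times but the mixed differences do not move. There $f$ is effectively linear, and the sum behaves like a product $\prod_i(1+e(\lambda z_i))$ with $\lambda=f'(U)$, as in the case $\alpha=1$. For equidistributed $\lambda z$ a factor has $\mathbf E|1+e(\lambda z)|^2=2$ but $\mathbf E|1+e(\lambda z)|^4=6$.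 So over $k_b$ such primes the fourth moment exceeds the square of the second by $(3/2)^{k_b}$, a positive power of $Y$. Paley–Zygmund applied to all the randomness then yields only a probability that is a negative power of $Y$. This is where the plan stops.

The remedy is to treat the primes below $Y^\sigma$ as frozen. We apply Paley–Zygmund only to the randomness of the primes above $Y^\sigma$ (and $z_*$), conditionally on the rest. The conditional mean square is essentially $V=\sum_J|C(U_J)|^2$, a sum over subsets $J$ of the large primes. A single term fluctuates like a product, but the slopes $\lambda_J=f'(U_J)$ differ from one $J$ to another, and the sum over $J$ concentrates. The bad factor $(3/2)^{k_b}$ still appears in the conditional fourth moment, but only together with rare quadruples of $J$'s, and their rarity beats it.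

### 6.3. Parameters

Let $\sigma=\max(0,1-\alpha/2)$. If $\alpha<2$, then $s_0<\sigma<1$, $2\sigma=2-\alpha$, and $\sigma-s_0\le1-\sigma=\alpha/2$ (equality for $\alpha<1$; for $1<\alpha<2$ it reads $1-\frac\alpha2\le\frac\alpha2$). If $\alpha\ge2$, then $s_0=\sigma=0$. Let $\varepsilon=1/N$ be small, $\delta=\varepsilon^2$, and let the *grid* be the multiples of $\varepsilon^2$; so $\varepsilon$ and $1$ are grid points.

If $\alpha<2$, let $E_1$ be the least grid point $\ge s_0+\varepsilon$ and $E_2$ the largest grid point $\le\sigma-\varepsilon$; if $\alpha<1$, let also $E_0$ be the largest grid point $\le s_0-\varepsilon$. If $\alpha\ge2$, let $E_1=E_2=\varepsilon$. In all cases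
$$E_2-E_1\le1-E_2,\qquad1-E_2\ge\min(\alpha/2,1-\varepsilon),\qquad\sigma-E_2\le\varepsilon+\varepsilon^2.\tag{6.2}$$
Put
$$H=Y^{2-\alpha-\sigma-4\varepsilon},\qquad H_*=L^2H .$$
For $\alpha<2$, $H=Y^{\sigma-4\varepsilon}$. In all cases, for large $Y$,
$$H^2Y^{\alpha-2}\le Y^{-8\varepsilon},\qquad H\le H_*\le Y^{E_2-\varepsilon}.\tag{6.3}$$
For $\alpha<2$ the first exponent is exactly $-8\varepsilon$, and $\sigma-4\varepsilon<\sigma-2\varepsilon-\varepsilon^2\le E_2-\varepsilon$. For $\alpha\ge2$ the first exponent is $2-\alpha-8\varepsilon$, and $H\le Y^{-4\varepsilon}$ while $E_2-\varepsilon=0$. The length $H$ will be the size of cells for the large primes; (6.3) says that on a cell the phase has bounded second derivative.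

### 6.4. The marked model: top, base and low points

**Marks.** Apply Fact 4 to $m'$, and label each point of $\Pi$ by $j$ with probability $\psi(z/H-j)$. *Top* points are those with $j\ge j_0:=\lceil Y^{E_2}/H\rceil$. By (5.1), top and non-top points form independent Poisson processes with intensities $p^{-1-1/Y}\vartheta(\log p)$, with $\vartheta$ monotone and $|\vartheta'|\le Y^C$. As $\psi$ vanishes outside $(0,2)$, top points have $z>Y^{E_2}$ and non-top points $z\le Y^{E_2}+3H\le2Y^{E_2}$. Label $z_*$ by $j_*$ with probability $\psi(z_*/H_*-j_*)$. Let $m$ be $n_0$ times the non-top points. If $\alpha<2$, the *low* part of $m$ consists of $n_0$ and the non-top points with $z\le Y^{E_1}$, and the *base* points are the non-top points with $z>Y^{E_1}$. If $\alpha\ge2$, all of $m$ is low. Let $k,k_b$ be the numbers of top and base points ($k_b=0$ if $\alpha\ge2$). For $J\subset[k]=\{1,\dots,k\}$ put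
$$U_J=z_*+\sum_{i\in J}z_i,\quad C(U)=\sum_{d\mid m}e(f(U+\log d)),\quad B=\sum_JC(U_J),\quad V=\sum_J|C(U_J)|^2 .$$

**Blocks.** These are $(Y^{b\varepsilon^2},Y^{(b+1)\varepsilon^2}]$ for $1\le b\le N^2-1$, the last one extended to $YL$. Base points in $(Y^{E_2},Y^{E_2}+3H]$ are assigned to the last base block. W.h.p. each block count (top and base separately, in their ranges) is $(\varepsilon^2+o(1))L$. So $k=(1-E_2+o(1))L$, and $k_b=(E_2-E_1+o(1))L$ if $\alpha<2$. Given block counts, the positions are independent, iid within blocks, and Fact 5 applies with $a=Y^{b\varepsilon^2}$.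

**Size of $m$.** As $\mathbf E\log n_0=O(Y^\delta)$, w.h.p. $\log n_0\le Y^{2\delta}$ and $\log m\le4LY^{E_2}+Y^{2\delta}$. Thus w.h.p. $\log m\le Y^{\sigma+2\varepsilon}$, and if $\alpha<2$ even $\log m\le X:=Y^{\sigma-\varepsilon/2}$.

**Conditioning.** Let $\mathcal F$ be generated by $m$ (with its marked structure) and the labels of the top points and of $z_*$. Let $\mathcal L\in\mathcal F$ be the event that $k,\Omega(m)\le2L$; the above bounds on $\log m$ hold; $\log m+\sum_iHj_i\le RY$; and $H_*[j_*,j_*+2]\subset[Y,2Y]$. Since $\log m+\sum_iHj_i\le\log m'$ and $H_*/Y\to0$, $\mathbf P(\mathcal L)\ge\frac9{10}-o(1)$.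

Given $\mathcal F$, on $\mathcal L$, write $z_i=H(j_i+t_i)$ and $z_*=H_*(j_*+t_*)$. The $t$'s are independent. Each cell has mass at least $Y^{-C}$. By Fact 3 the laws may be replaced, with error $O(Y^{-A})$ for $C^1$ functions with polynomially bounded derivatives, by densities proportional to $\psi(t)e^{-Ht/Y}/(1+t/j_i)$ and $\psi(t)/(1+t/j_*)$ respectively. As $H\le Y$ and $j_i,j_*\ge Y^\varepsilon$, these are $\asymp\psi(t)$ and smooth with bounded derivatives of every order. A superscript $\circ$ denotes values with all $t$'s equal to $0$. On $\mathcal L$ all numbers $U_J+\log d$, $U_J^\circ+\log d$ and $U_J^\circ+H_*t+\log d$ $(0\le t\le3)$ lie in $[Y,(R+3)Y]$. From here on, constants may depend on $\alpha,R,\varepsilon$ unless stated otherwise.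

### 6.5. Conditional second and fourth moments

For $J_1,\dots,J_4\subset[k]$ the *type* of $i\in[k]$ is $\{l:i\in J_l\}\subset\{1,2,3,4\}$, written as a string; the variable $z_*$ has type $1234$. Let $(\epsilon_1,\epsilon_2,\epsilon_3,\epsilon_4)=(+,+,-,-)$. The quadruple is *near* if all types lie in $\{\emptyset,13,14,23,24,1234\}$, $J_1\ne J_3$, $J_1\ne J_4$, and
$$|U_{J_1}^\circ-U_{J_3}^\circ|,\ |U_{J_1}^\circ-U_{J_4}^\circ|\le D_1:=C_1Y^{\sigma+6\varepsilon} .$$
Example: $k=2$, $J_1=\{1,2\}$, $J_2=\emptyset$, $J_3=\{1\}$, $J_4=\{2\}$. Point $1$ has type $13$ and point $2$ has type $14$; the differences are $z_2^\circ$ and $z_1^\circ$. For $d_1=\dots=d_4=1$ the phase is exactly (6.1) with $a=z_1$, $b=z_2$. So the quadruple is near when both $z_1^\circ,z_2^\circ\le D_1$.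

Let $N_q$ be the number of near quadruples and $W_J=\sup_{0\le t\le3}|C(U_J^\circ+H_*t)|^2$. Both are $\mathcal F$-measurable.

**Proposition.** On $\mathcal L$, for suitable $C_1$:

(a) $\mathbf E_{\mathcal F}|B|^2=\mathbf E_{\mathcal F}V+O(Y^{-1})$;

(b) $\mathbf E_{\mathcal F}|B|^4\le2\mathbf E_{\mathcal F}V^2+\mathcal Q+O(Y^{-1})$, where $\mathcal Q:=\sum_{\rm near}\frac14\sum_{l\le4}W_{J_l}^2$;

(c) $|C(U_J)|^2\le W_J$ always, and $W_J\le C\,\mathbf E_{\mathcal F}|C(U_J)|^2+O(Y^{-A})$; hence $\mathbf E_{\mathcal F}V^2\le C(\mathbf E_{\mathcal F}V)^2+O(Y^{-1})$.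

**Step 1: a criterion for negligible terms.** We find which terms survive averaging. Expand in $J$'s and $d$'s; there are $Y^{O(1)}$ terms. For a quadruple $(J_l,d_l)$ put $x_l=f'(U_{J_l}^\circ+\log d_l)$; then $x_l>0$ and $x_l\asymp Y^{\alpha-1}$. The derivative of the phase $\sum_l\epsilon_lf(U_{J_l}+\log d_l)$ with respect to a position variable ($z_i$ or $z_*$) of type $T$, at $t=0$, is $\theta_T=\sum_{l\in T}\epsilon_lx_l$. Let $\theta_0=Y^{2\varepsilon}/H$. Over the whole product of cells $0\le U_J-U_J^\circ\le2H_*+4LH\ll H_*$, so these derivatives vary by $O(H_*Y^{\alpha-2})=O(L^2HY^{\alpha-2})=o(1/H)$ by (6.3). Suppose $|\theta_T|\ge\theta_0$ for some present type $T$. As a function of a variable $t_i$ (or $t_*$) of that type, all others fixed, the phase $\varphi$ satisfies $|\varphi'|\ge\frac12Y^{2\varepsilon}$ and $\varphi^{(r)}=O_r(H_*^rY^{\alpha-r})=O_r(1)$ for $r\ge2$, because $H_*^2Y^{\alpha-2}\le L^4Y^{-8\varepsilon}$ and $H_*\le Y$. By Fact 6 with $X=\frac12Y^{2\varepsilon}$ the term is $O(Y^{-A})$;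 we call it *negligible*. The same holds for the terms of $|B|^2$. Note also
$$\theta_0/Y^{\alpha-1}=Y^{\sigma-1+6\varepsilon}\to0.\tag{6.4}$$

**Step 2: part (a).** For $J\ne J'$, a variable $i\in J\triangle J'$ has gradient $\pm f'(\cdot)\asymp Y^{\alpha-1}\ge\theta_0$, so the term is negligible. The terms with $J=J'$ sum to $\mathbf E_{\mathcal F}V$.

**Step 3: part (c).** We show that $|C(U_J)|^2$, as a function of the shift $z_*$, cannot have a high narrow peak. We have $U_J=U_J^\circ+H_*(t_*+s)$ with $0\le s=\sum_{i\in J}t_iH/H_*\le4L/L^2\le\frac14$. So $|C(U_J)|^2\le W_J$. Write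
$$C(U_J^\circ+H_*t)=e(f(U_J^\circ+H_*t))\sum_{d\mid m}e(F_d(t)),\quad F_d(t)=f(U_J^\circ+H_*t+\log d)-f(U_J^\circ+H_*t).$$
For $r\ge1$, $F_d^{(r)}\ll_rH_*^rY^{\alpha-1-r}\log m\ll Y^{-\varepsilon}(H_*/Y)^{r-1}$, because $H_*Y^{\alpha-2}\log m\le L^2HY^{\alpha-2}Y^{\sigma+2\varepsilon}=L^2Y^{-2\varepsilon}$. Since $H_*/Y\le Y^{-\varepsilon}$, Taylor's formula of bounded order shows that on $[0,3]$, up to $O(Y^{-A})$, $F_d(t)-F_d(0)$ is a polynomial of bounded degree and of size $O(Y^{-\varepsilon})$. Expanding the exponential to bounded order, $e(F_d(t))$ is a polynomial of degree $O_{A,\varepsilon}(1)$ up to $O(Y^{-A})$. Summing over the $\tau(m)\le2^{2L}$ divisors, $\sum_de(F_d)=q(t)+O(Y^{-A})$ on $[0,3]$ with $\deg q=O_{A,\varepsilon}(1)$. All norms on polynomials of bounded degree are equivalent, so $\sup_{[0,3]}|q|^2\le C\int_{3/4}^{3/2}|q|^2$. The variable $s$ is independent of $t_*$, and for each $s\in[0,\frac14]$ the density of $t_*+s$ is bounded below on $[\frac34,\frac32]$, because that of $t_*$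 is on $[\frac12,\frac32]$. This gives $W_J\le C\mathbf E_{\mathcal F}|C(U_J)|^2+O(Y^{-A})$. Finally $\mathbf E_{\mathcal F}V^2\le(\sum_JW_J)^2\le C(\mathbf E_{\mathcal F}V)^2+O(Y^{-1})$.

**Step 4: part (b).** We sort the quadruples. Those with ($J_1=J_3$, $J_2=J_4$) or ($J_1=J_4$, $J_2=J_3$), summed over all $d$'s, contribute $2\mathbf E_{\mathcal F}V^2-\mathbf E_{\mathcal F}\sum_J|C(U_J)|^4\le2\mathbf E_{\mathcal F}V^2$. Consider any other $J$-quadruple that has a non-negligible term. In that term all present types satisfy $|\theta_T|<\theta_0$. By (6.4) no singleton, and neither $12$ nor $34$, is present, since then $|\theta_T|\gg Y^{\alpha-1}$. No triple is present: for instance $|x_1+x_2-x_3|<\theta_0$ together with $|x_1+x_2-x_3-x_4|<\theta_0$ (the variable $z_*$) would give $x_4<2\theta_0$, and the other triples are identical. So all types are in the six-element list. Checking membership type by type, only types $14$ and $23$ contribute to the following first identity, and only $13$ and $24$ to the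 second:
$$U_{J_1}^\circ-U_{J_3}^\circ=U_{J_4}^\circ-U_{J_2}^\circ,\qquad U_{J_1}^\circ-U_{J_4}^\circ=U_{J_3}^\circ-U_{J_2}^\circ .$$
If $14,23$ were absent, then $J_1=J_3$ and $J_2=J_4$; if $13,24$ were absent, then $J_1=J_4$ and $J_2=J_3$. Both are excluded, so both classes occur, and $J_1\ne J_3$, $J_1\ne J_4$. If $13$ is present, then $|x_1-x_3|<\theta_0$. Since $\alpha\ne1$, $f''$ has constant sign and $|f'(a)-f'(b)|\gg Y^{\alpha-2}|a-b|$ on $[Y,(R+3)Y]$. Hence
$$|U_{J_1}^\circ-U_{J_3}^\circ|\ll Y^{2-\alpha}\theta_0+\log m\ll Y^{\sigma+6\varepsilon} .$$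
If $24$ is present, the same bound follows from $|U_{J_2}^\circ-U_{J_4}^\circ|=|U_{J_1}^\circ-U_{J_3}^\circ|$. Likewise type $14$ or $23$ bounds $|U_{J_1}^\circ-U_{J_4}^\circ|$. So, for suitable $C_1$, the quadruple is near. For a near quadruple, the sum over all $d$'s is at most $\mathbf E_{\mathcal F}\prod_l|C(U_{J_l})|\le\frac14\sum_lW_{J_l}^2$ by (c) and the inequality of arithmetic and geometric means. $\square$

### 6.6. Counting near quadruples

**Lemma.** W.h.p. on $\mathcal L$, $N_q\le2^kY^{17\varepsilon}$.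

**Step 1: encoding.** We reduce to two independent conditions. In a near quadruple, $J_2$ is determined by $J_1,J_3,J_4$: the six types have different traces on $\{1,3,4\}$. The sets $E=J_1\triangle J_3$ (types $14,23$) and $F=J_1\triangle J_4$ (types $13,24$) are disjoint and nonempty. At the actual positions, $|U_{J_1}-U_{J_3}|$ and $|U_{J_1}-U_{J_4}|$ are at most $D_1+8LH\le2D_1$. These are conditions on signed sums $\sum_{i\in E}\pm z_i$ and $\sum_{i\in F}\pm z_i$, with signs determined by $J_1$. As $E\cap F=\emptyset$, they are independent given block counts.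

**Step 2: probability against number.** We compute the expected count. Let $E,F$ have highest blocks $b',b''$, and put $\beta'=b'\varepsilon^2$, $\beta''=b''\varepsilon^2$. Conditioning on all but one point in the highest block, Fact 5 bounds the two probabilities by $CY^{\sigma+6\varepsilon-\beta'}+O(Y^{-A})$ and $CY^{\sigma+6\varepsilon-\beta''}+O(Y^{-A})$. Say $\beta'\le\beta''$ (the other case is symmetric), $\beta'=E_2+x'$, $\beta''=E_2+x''$. A top point in a block $\le b'$ lies in $E$, in $F$ or in neither; one in a block of $(b',b'']$ lies in $F$ or not. So the number of $(J_1,E,F)$ is at most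
$$2^k\,2^{\#\text{top points in blocks }(b',b'']}\,3^{\#\text{top points in blocks}\le b'} .$$
By (6.2) the expected contribution, given typical block counts, is $2^k$ times $Y$ to the power at most
$$(x''-x')\log2+(x'+\varepsilon^2)\log3-x'-x''+14\varepsilon+2\varepsilon^2+o(1)\le16\varepsilon,$$
since the coefficient of $x''$ is $\log2-1<0$ and that of $x'$ is $\log3-\log2-1<0$. Sum over the $O(1)$ block pairs and apply Markov. $\square$

### 6.7. Reduction to two estimates

It suffices to find $T$, depending only on $m$ (with its marked structure) and $k$, with $T\ge Y^{(1+s_0)\log2-C\sqrt\varepsilon}$ w.h.p. ($C$ independent of $\varepsilon$) and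
$$\text{(i)}\ \ \mathbf P(V\ge T)\ge\tfrac34-o(1),\qquad\text{(ii)}\ \ \mathcal Q\le T^2\ \text{ w.h.p. on }\mathcal L .$$
Given these, let $g=\mathbf P(V\ge T\mid\mathcal F)$. Then $\frac34-o(1)\le\mathbf Eg\le\frac14+\frac34\mathbf P(g\ge\frac14)$, so $\mathbf P(g\ge\frac14)\ge\frac23-o(1)$. Hence with probability at least $\frac23-\frac1{10}-o(1)\ge\frac12$ we are on $\mathcal L$ with $\mathbf E_{\mathcal F}V\ge T/4$, $\mathcal Q\le T^2\le16(\mathbf E_{\mathcal F}V)^2$ and $T\ge Y^{(1+s_0)\log2-C\sqrt\varepsilon}$. By the Proposition, $\mathbf E_{\mathcal F}|B|^2\ge\frac12\mathbf E_{\mathcal F}V$ and $\mathbf E_{\mathcal F}|B|^4\le C(\mathbf E_{\mathcal F}V)^2$. The Paley–Zygmund inequality says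
$$\mathbf P_{\mathcal F}\big(|B|^2\ge\tfrac12\mathbf E_{\mathcal F}|B|^2\big)\ge\tfrac14\frac{(\mathbf E_{\mathcal F}|B|^2)^2}{\mathbf E_{\mathcal F}|B|^4}\ge c>0,$$
and $\frac12\mathbf E_{\mathcal F}|B|^2\ge\frac14\mathbf E_{\mathcal F}V\ge T/16$. So $|B|\ge T^{1/2}/4$ with probability bounded below, which is the Claim.

### 6.8. The case $\alpha\ge2$

Here $k_b=0$, $s_0=0$, and w.h.p. $\Omega(m)\le2\delta L+(\varepsilon-\varepsilon^2+o(1))L$, so $\tau(m)\le2^{\Omega(m)}\le Y^{3\varepsilon}$. Take $T=\frac12\,2^k=Y^{(1-\varepsilon)\log2+o(1)}$.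

**Step 1: estimate (ii).** Trivially $W_J\le\tau(m)^2$, so w.h.p. on $\mathcal L$, $\mathcal Q\le N_q\tau(m)^4\le2^kY^{29\varepsilon}\le T^2$ for small $\varepsilon$.

**Step 2: estimate (i).** We isolate the divisor $d=1$ of $m$. By Cauchy–Schwarz,
$$V\ge2^{-k}\Big|\sum_JC(U_J)e(-f(U_J))\Big|^2=2^{-k}\Big|2^k+\sum_{1<d\mid m}X_d\Big|^2,\qquad X_d=\sum_Je(G(U_J)),$$
with $G(U)=f(U+u)-f(U)$ and $u=\log d\ge\log2$. Given $m$, $z_*$ and the block counts of top points, $\mathbf E|X_d|^2=\sum_{J,J'}\mathbf Ee(G(U_J)-G(U_{J'}))$. Suppose $J\triangle J'$ contains a top point $i$ in a block starting at $Y^\beta$ with $\beta\ge\frac12$. Then $z_i$ occurs in only one of the two phases. For $U\ge Y$ the derivative $G'(U)=\int_U^{U+u}f''$ is positive and nondecreasing, because $f''$ is nondecreasing for $\alpha\ge2$, and $G'\ge cY^{\alpha-2}u\ge c$. The first derivative test says $\int_Ie(\varphi)=O(1/c)$ over any interval on which $\varphi'$ is monotone and at least $c$. Together with Fact 3 and integration by parts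 against the weight of $z_i$, whose supremum and variation are $O(Y^{-\beta})$, it bounds the term by $CY^{-1/2}$. The remaining pairs agree on all top points in blocks with $\beta\ge\frac12$. Their number is at most $4^k2^{-\#\{\text{top points in blocks with }\beta\ge1/2\}}\le4^kY^{-0.3}$, as there are at least $(\frac12-\varepsilon^2+o(1))L$ such points and $\frac12\log2>0.34$. So $\mathbf E|X_d|^2\le2\cdot4^kY^{-0.3}$, and
$$\mathbf E\sum_{1<d\mid m}|X_d|\le2Y^{3\varepsilon-0.15}2^k=o(2^k).$$
Hence $V\ge\frac12\,2^k=T$ w.h.p. This settles $\alpha\ge2$.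

### 6.9. Linearization for $0<\alpha<2$, $\alpha\ne1$

From here to the end, $0<\alpha<2$ and $\alpha\ne1$. Let $\lambda_U=f'(U)$ and $\lambda_J=\lambda_{U_J}$. To each prime $p\mid n_0$ attach the factor $P_p(\lambda)=\sum_{0\le v\le v_p}e(v\lambda\log p)$ with $v_p=v_p(n_0)$, and to each non-top point $z=\log p$ the factor $P_p(\lambda)=1+e(\lambda z)$, for which $v_p=1$. Products over $p\mid m$ run over all these factors, so that
$$P(\lambda):=\sum_{d\mid m}e(\lambda\log d)=\prod_{p\mid m}P_p(\lambda).$$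
Let $P_{\rm low}$ be the product over the low part, and $K_J=\prod_{i\in\text{base}}|1+e(\lambda_Jz_i)|^2$. Thus $|P(\lambda_J)|^2=|P_{\rm low}(\lambda_J)|^2K_J$. For $U\in[Y,(R+3)Y]$, $\lambda_U\asymp Y^{\alpha-1}$.

**Linearization.** If $\Omega(m)\le2L$ and $\log m\le X=Y^{\sigma-\varepsilon/2}$, then for $Y\le U\le(R+3)Y$, with $\delta_1=Y^{-\varepsilon/3}$,
$$|C(U)-e(f(U))P(\lambda_U)|\le CY^{-\varepsilon}\prod_{p\mid m}\big(|P_p(\lambda_U)|+\delta_1\big)+O(Y^{-A}).\tag{6.5}$$

Proof. For $0\le u\le\log m\le X$, $f(U+u)=f(U)+\lambda_Uu+q(u)$ with $q(u)=\sum_{r\ge2}f^{(r)}(U)u^r/r!$. For $r\ge2$ the $r$-th coefficient times $X^r$ is $\ll Y^\alpha(X/Y)^r\le Y^{\alpha-2}X^2=Y^{-\varepsilon}$. Since $X/Y\le Y^{\sigma-1}$ with $\sigma<1$, the tail of high order is $O(Y^{-A})$. Hence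
$$e(q(u))=1+\sum_{2\le r\le r_0}g_ru^r+O(Y^{-A}),\qquad|g_r|X^r\ll Y^{-\varepsilon},\quad r_0=O_{A,\varepsilon}(1).$$
Multiplying by $e(\lambda_U u)$ and summing over $u=\log d$, $C(U)e(-f(U))=P(\lambda_U)+\sum_rg_r(2\pi i)^{-r}P^{(r)}(\lambda_U)+O(Y^{-A'})$, with $A'$ as large as we like. $P$ is entire, and Cauchy's estimate gives $|P^{(r)}(\lambda)|\le r!\,X^r\sup_{|w|=1/X}|P(\lambda+w)|$. For $|w|=1/X$ we have $v_p\log p\,|w|\le1$. So $|P_p(\lambda+w)-P_p(\lambda)|\ll v_p^2\log p/X\ll L^2Y^{-\varepsilon/2}\le\delta_1$, because $\log p\le2Y^{E_2}\le2Y^{\sigma-\varepsilon}$ and $v_p\le2L$. Hence $|P(\lambda_U+w)|\le\prod_p(|P_p(\lambda_U)|+\delta_1)$. $\square$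

Two consequences, under the same assumptions. If all $|P_p(\lambda_U)|\ge Y^{-\varepsilon/6}$, then $|P_p|+\delta_1\le|P_p|(1+Y^{-\varepsilon/6})$, there are at most $2L$ factors, and $(1+Y^{-\varepsilon/6})^{2L}\to1$. So $|C(U)|\ge\frac12|P(\lambda_U)|-O(Y^{-A})$, and with $(x-y)_+^2\ge\frac12x^2-y^2$,
$$\text{if all }|P_p(\lambda_U)|\ge Y^{-\varepsilon/6}\ (p\mid m):\quad|C(U)|^2\ge\tfrac18|P(\lambda_U)|^2-O(Y^{-A}).\tag{6.6}$$
Without that condition,
$$|C(U)|\le2\prod_{p\mid m}\big(|P_p(\lambda_U)|+\delta_1\big)+O(Y^{-A}).\tag{6.7}$$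

**The choice of $T$.** Let $m_<$ be the part of $m$ with $\log p\le Y^{E_0}$ if $\alpha<1$, and $m_<=1$ if $\alpha>1$. The other low prime factors are called *transitional*. W.h.p. there are at most $4\varepsilon L$ of them, with multiplicity. For $\alpha<1$ they are the points in $(Y^{E_0},Y^{E_1}]$, and $E_1-E_0\le2\varepsilon+2\varepsilon^2$. For $\alpha>1$ they form the whole low part, with $E_1=\varepsilon$ and $\Omega(n_0)\le2\varepsilon^2L$. So $\tau_{\rm low}:=\tau(\text{low part})\le\tau(m_<)Y^{4\varepsilon}$, and $\tau(m_<)\ge Y^{s_0\log2-C\varepsilon}$ w.h.p. Put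
$$T=\tfrac1{200}\,\tau(m_<)^2\,Y^{-2\sqrt\varepsilon}\,2^{k+k_b}.$$
Since $k+k_b=(1-E_1+o(1))L$, w.h.p. $T\ge Y^{2s_0\log2+(1-s_0)\log2-C\sqrt\varepsilon}=Y^{(1+s_0)\log2-C\sqrt\varepsilon}$, as required.

Let $\mathcal R$ be the event $\sum_{i\in\text{top}}z_i\le RY$. It does not depend on $m$ or $z_*$, and it contains $\{\log m'\le RY\}$, so $\mathbf P(\mathcal R)\ge\frac9{10}-o(1)$. On it all $U_J\in[Y,(R+2)Y]$.

### 6.10. Estimate (i): the sum $V$ is large

**Step 1: the low part.** We show that for most $J$ the low primes do not make $P$ small. Let $\mathcal J$ be the set of $J$ such that $|P_{\rm low}(\lambda_J)|\ge\frac12\tau(m_<)Y^{-\sqrt\varepsilon}$ and $|P_p(\lambda_J)|\ge Y^{-\varepsilon/6}$ for all low $p$. *Then $\mathbf P(\{|\mathcal J|<\frac12\,2^k\}\cap\mathcal R)\le C_R\sqrt\varepsilon+o(1)$, with $C_R$ independent of $\varepsilon$ (it depends on $R,\alpha$ and may change from line to line).*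

Fix a typical $m$ (the bounds above and $\Omega(m)\le2L$), the top points in $\mathcal R$, and $J$; use the randomness of $z_*$. If $\alpha<1$, then $\lambda_J\log m_<\ll Y^{\alpha-1}LY^{E_0}=o(1)$, since $E_0\le1-\alpha-\varepsilon$. So the factor of $P_{\rm low}$ coming from $m_<$ has modulus at least $\frac12\tau(m_<)$, and each $|P_p|$ with $p\mid m_<$ is at least $\frac12$.

Now let $p$ be transitional and $z=\log p$. As $\alpha\ne1$, $\lambda_J$ is a monotone function of $z_*$, with derivative $\asymp_RY^{\alpha-2}$. Up to $O(Y^{-A})$ from Fact 3, $\lambda_J$ has density $\ll_RY^{1-\alpha}$ on an interval with endpoints and length $\asymp_RY^{\alpha-1}$. Let $0<y\le\frac18$.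

- If $\alpha<1$, then $v_p=1$, and $|P_p|=2|\sin\pi(\lambda_Jz-\frac12)|\le y$ implies $\|\lambda_Jz-\frac12\|\le y$. Here $t=\lambda_Jz$ ranges over $[c_1\varrho,c_2\varrho]$ with density $\ll1/\varrho$, $\varrho=Y^{\alpha-1}z$. The event requires $t\ge\frac38$, so it is empty unless $\varrho\gg1$, and then it consists of $O(\varrho)$ arcs of length at most $2y$.
- If $\alpha>1$, then $|P_p|=|e((v_p+1)\lambda_Jz)-1|/|e(\lambda_Jz)-1|\le y$ implies $\|(v_p+1)\lambda_Jz\|\le y$; if $e(\lambda_Jz)=1$ then $|P_p|=v_p+1>y$. Here $(v_p+1)\lambda_Jz$ ranges over an interval of length $\ell\asymp(v_p+1)zY^{\alpha-1}\gg1$ with density $\ll1/\ell$, and the event consists of $O(\ell)$ arcs of length at most $2y$.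

In both cases $\mathbf P(|P_p(\lambda_J)|\le y)\le C_Ry+O(Y^{-A})$ for $y\le\frac18$, and trivially for $y>\frac18$ with $C_R\ge8$. Writing $\log^-x=\max(0,-\log x)$, we get
$$\mathbf E\min(\log^-|P_p(\lambda_J)|,L)=\int_0^L\mathbf P(|P_p|<e^{-s})\,ds\le C_R,$$
and $\mathbf P(\exists\text{ transitional }p:|P_p|<Y^{-\varepsilon/6})\le C_RLY^{-\varepsilon/6}+o(1)=o(1)$. There are at most $4\varepsilon L$ transitional primes. So by Markov, outside an event of probability at most $4C_R\sqrt\varepsilon$ we have $\sum_p\min(\log^-|P_p|,L)\le\sqrt\varepsilon L<L$. Then no truncation is active, and $\prod_p|P_p|\ge\prod_p\min(1,|P_p|)\ge Y^{-\sqrt\varepsilon}$ over transitional $p$. Hence $\mathbf P(J\notin\mathcal J)\le C_R\sqrt\varepsilon+o(1)$ for each $J$, and Markov applied to $|\mathcal J^c|$ gives the claim. Note that $\mathcal J$ does not depend on the base points.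

**Step 2: the base points.** We show that averaging over $J$ tames the product over base points. *W.h.p. on $\mathcal R\cap\{|\mathcal J|\ge\frac12\,2^k\}$: $\sum_{J\in\mathcal J}K_J\ge\frac12|\mathcal J|2^{k_b}$.* Work given everything except the base positions, with the base block counts given, on $\mathcal R$. For a base point $z$ in a block starting at $Y^\beta\ge Y^{E_1}\ge Y^{s_0+\varepsilon}$, Fact 5 gives
$$|\mathbf Ee(\lambda z)|\le CY^{1-\alpha-s_0-\varepsilon}+O(Y^{-A})\le CY^{-\varepsilon}\qquad\text{for }\lambda\in\{\lambda_J,\,2\lambda_J,\,\lambda_J+\lambda_{J'}\}.\tag{6.8}$$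
So $\mathbf EK_J=\prod(2+O(Y^{-\varepsilon}))=(1+o(1))2^{k_b}$. From $(2+2\cos a)(2+2\cos b)=4+4\cos a+4\cos b+2\cos(a-b)+2\cos(a+b)$, the expectation $\mathbf EK_JK_{J'}$ is the product over base points of
$$4+2\,\mathrm{Re}\,\mathbf Ee((\lambda_J-\lambda_{J'})z)+O(Y^{-\varepsilon})\le4+2\min\Big(1,\frac C{Y^{\alpha-2}DY^\beta}\Big)+O(Y^{-\varepsilon}),\qquad D=|U_J-U_{J'}|,$$
where we used $|\lambda_J-\lambda_{J'}|\gg Y^{\alpha-2}D$; for $D=0$ the minimum is read as $1$. If $D\ge Y^{1-x}$, blocks with $\beta\ge1-\alpha+x+\varepsilon^2$ give factors $4(1+O(Y^{-\varepsilon^2}))$. The other base blocks start below $Y^{1-\alpha+x+\varepsilon^2}$ and at or above $Y^{E_1}$, where $E_1\ge s_0+\varepsilon\ge1-\alpha+\varepsilon$. So they contain at most $((x+2\varepsilon^2-\varepsilon)_++o(1))L$ base points, and none if $x\le\varepsilon-2\varepsilon^2$. Each of these points gives at most $6(1+O(Y^{-\varepsilon}))$. As $\log1.5<0.41$,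
$$\mathbf EK_JK_{J'}\le\begin{cases}4^{k_b}(1+o(1))&\text{if }D\ge Y^{1-\varepsilon+2\varepsilon^2},\\4^{k_b}Y^{0.41(x+2\varepsilon^2-\varepsilon)_++o(1)}&\text{if }D\ge Y^{1-x},\\4^{k_b}Y^{0.41(E_2-E_1)+o(1)}&\text{always.}\end{cases}\tag{6.9}$$

**Step 3: close pairs are rare.** We bound the number of pairs for which (6.9) is weak. Given top block counts, let the highest block where $J\ne J'$ differ start at $Y^\beta$. Conditioning on all but one point there, Fact 5 gives $\mathbf P(D\le Y^{1-x})\le\min(1,CY^{1-x-\beta})+O(Y^{-A})$. There are at most $4^k2^{-\#\{\text{top points above this block}\}}=4^kY^{-(1-\beta-\varepsilon^2)\log2+o(1)}$ such pairs. The product of the two bounds has exponent increasing in $\beta$ for $\beta\le1-x$, and decreasing for $\beta\ge1-x$ because $\log2<1$. Maximizing over $\beta\ge E_2$,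
$$\mathbf E\#\{J\ne J':D\le Y^{1-x}\}\le4^kY^{-(\min(x,1-E_2)-\varepsilon^2)\log2+o(1)}.\tag{6.10}$$
The diagonal $J=J'$ gives $2^k=4^kY^{-(1-E_2)\log2+o(1)}$ pairs.

Split the pairs with $Y^{E_2}\le D<Y^{1-\varepsilon+2\varepsilon^2}$ according to the grid value $x\in[\varepsilon-2\varepsilon^2,\,1-E_2-\varepsilon^2]$ with $Y^{1-x-\varepsilon^2}\le D<Y^{1-x}$. By (6.9) with $x+\varepsilon^2$ in place of $x$, and (6.10), the expected contribution over top positions of the bounds for $\mathbf EK_JK_{J'}$, relative to $4^{k+k_b}$, has exponent at most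
$$0.41(x+3\varepsilon^2-\varepsilon)-(x-\varepsilon^2)\log2+o(1).$$
This decreases in $x$ since $0.41<\log2$, so it is at most $0.41\varepsilon^2-(\varepsilon-3\varepsilon^2)\log2+o(1)\le-\frac12\varepsilon$ for small $\varepsilon$. For the remaining pairs ($D<Y^{E_2}$, including $J=J'$) the exponent is at most
$$0.41(E_2-E_1)-(1-E_2-\varepsilon^2)\log2+o(1)\le-0.28(1-E_2)+\varepsilon^2+o(1)\le-\tfrac12\varepsilon,$$
by (6.2). By Markov, w.h.p. over the top positions, all these pairs contribute at most $4^{k+k_b}Y^{-\varepsilon/4}$. So on $\mathcal R\cap\{|\mathcal J|\ge\frac12\,2^k\}$,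
$$\mathbf E_{\rm base}\Big(\sum_{\mathcal J}K_J\Big)^2\le(1+o(1))|\mathcal J|^24^{k_b}+4^{k+k_b}Y^{-\varepsilon/4}=(1+o(1))|\mathcal J|^24^{k_b},$$
while $\mathbf E_{\rm base}\sum_{\mathcal J}K_J=(1+o(1))|\mathcal J|2^{k_b}$. Chebyshev gives the statement of Step 2.

**Step 4: proof of (i).** We pass from $P$ back to $C$. Work on $\mathcal R$ and the typical events for $m$. Discard those $J\in\mathcal J$ with some base factor $|1+e(\lambda_Jz_i)|<Y^{-\varepsilon/6}$. For such a $J$ one factor of $K_J$ is at most $Y^{-\varepsilon/3}$, so by (6.8) the total of the discarded $K_J$ has expectation over base positions at most $2^kk_bY^{-\varepsilon/3}(2+O(Y^{-\varepsilon}))^{k_b-1}=o(2^{k+k_b}Y^{-\varepsilon/4})$, and w.h.p. it is $o(2^{k+k_b})$. For the other $J\in\mathcal J$, (6.6) applies. By Steps 1 and 2,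
$$V\ge\tfrac18\cdot\tfrac14\tau(m_<)^2Y^{-2\sqrt\varepsilon}\big(\tfrac14-o(1)\big)2^{k+k_b}-O(Y^{-1})\ge T,$$
because $\frac18\cdot\frac14\cdot\frac14=\frac1{128}>\frac1{200}$. The exceptional probability is at most $\frac1{10}+C_R\sqrt\varepsilon+o(1)\le\frac14+o(1)$ for $\varepsilon$ small in terms of $R$ and $\alpha$. This is (i).

### 6.11. Estimate (ii): near quadruples contribute little

**Step 1: the fourth moment of $C(U_J)$ over base points.** We bound $W_J^2$ on average. Let $\mathcal G\subset\mathcal F$ be generated by the low part, the labels of the top points and of $z_*$, and the base block counts. Let $\mathcal L'\supset\mathcal L$ be the $\mathcal G$-measurable event that $k,k_b,\Omega(\text{low part})\le2L$, $\sum_iHj_i\le RY$ and $H_*[j_*,j_*+2]\subset[Y,2Y]$. On it $U_J\in[Y,(R+3)Y]$ for all $J$. By part (c) of the Proposition and Jensen, on $\mathcal L$, $W_J^2\le C\,\mathbf E_{\mathcal F}|C(U_J)|^4+O(Y^{-A})$. As $\mathcal L\in\mathcal F$ and $\mathcal G\subset\mathcal F$,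
$$\mathbf E[\mathbf 1_{\mathcal L}W_J^2\mid\mathcal G]\le C\,\mathbf E[\mathbf 1_{\mathcal L}|C(U_J)|^4\mid\mathcal G]+O(Y^{-A}).$$
On $\mathcal L$ the bound (6.7) holds with $U=U_J$; after using it we may enlarge $\mathbf 1_{\mathcal L}$ to $\mathbf 1_{\mathcal L'}$. Given $\mathcal G$, the base positions are independent of $U_J$ and, block by block, iid as in Fact 5. The low factors satisfy $\prod(|P_p|+\delta_1)\le\tau_{\rm low}(1+\delta_1)^{2L}\le2\tau_{\rm low}$. Hence on $\mathcal L'$
$$\mathbf E[\mathbf 1_{\mathcal L}|C(U_J)|^4\mid\mathcal G]\le C\tau_{\rm low}^4\sup_{Y\le U\le(R+3)Y}\ \prod_{\rm base}\mathbf E\big(|1+e(\lambda_Uz)|+\delta_1\big)^4+O(Y^{-A})\le C\tau_{\rm low}^4\,6^{k_b} .$$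
Here $\mathbf E|1+e(\lambda z)|^4=6+8\,\mathrm{Re}\,\mathbf Ee(\lambda z)+2\,\mathrm{Re}\,\mathbf Ee(2\lambda z)=6+O(Y^{-\varepsilon})$ as in (6.8), the $\delta_1$ changes this by $O(Y^{-\varepsilon/3})$, and $k_b\le2L$.

**Step 2: comparison with $T^2$.** The rarity of near quadruples now beats the factor $(3/2)^{k_b}$. Nearness and $N_q$ are $\mathcal G$-measurable, as they depend only on labels of top points, so $\mathbf E[\mathbf 1_{\mathcal L}\mathcal Q\mid\mathcal G]\le CN_q\tau_{\rm low}^46^{k_b}$. By Markov, the Lemma of Section 6.6 and $\tau_{\rm low}\le\tau(m_<)Y^{4\varepsilon}$, w.h.p. on $\mathcal L$,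
$$\mathcal Q\le2^kY^{18\varepsilon}\,\tau(m_<)^4Y^{16\varepsilon}\,6^{k_b} .$$
Dividing by $T^2$, which is a constant times $\tau(m_<)^4Y^{-4\sqrt\varepsilon}4^{k+k_b}$,
$$\mathcal Q/T^2\ll Y^{34\varepsilon+4\sqrt\varepsilon}\,1.5^{k_b}\,2^{-k}\le Y^{34\varepsilon+4\sqrt\varepsilon+0.41(E_2-E_1)-(1-E_2)\log2+o(1)}\le Y^{5\sqrt\varepsilon-0.28(1-E_2)+o(1)}\to0$$
for small $\varepsilon$, since $34\varepsilon\le\sqrt\varepsilon$, $E_2-E_1\le1-E_2$ and $1-E_2\ge\alpha/2$. This is (ii).

By Section 6.7 the Claim holds for $0<\alpha<2$, $\alpha\ne1$, and Section 6.8 covers $\alpha\ge2$. Hence $l(\alpha)\ge\max\{1-\alpha/2,1/2\}$ for all $\alpha\ne1$, and with Section 5 this proves (B). $\blacksquare$
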